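
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Cutting all edges of a centrally symmetric polytope}


\begin{abstract}
The cut-number $m(P)$ of a $d$-polytope $P$ is the least number of hyperplanes
that miss all vertices of $P$ and together meet all its edges. It was
conjectured that $m(P)\ge 1+\lceil\log_2 d\rceil$ for every centrally symmetric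
$d$-polytope. We give a centrally symmetric $5$-polytope with cut-number $3$,
which disproves the conjecture. We then show that the minimum $\mu(d)$ of $m(P)$
over all centrally symmetric $d$-polytopes satisfies
$\lceil\log_2(d+1)\rceil\le\mu(d)\le\lceil\log_2(d+2)\rceil$ for $d\ge2$, so that
$\mu(d)=\lceil\log_2(d+2)\rceil$ whenever $d+1$ is not a power of $2$. The lower
bound holds for the cut-number of every $d$-polytope. It rests on the fact that a
hyperplane that meets a $d$-polytope but misses its vertices leaves two faces, one
on each side, whose dimensions add up to at least $d-1$.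
\end{abstract}

\section{The problem and the results}

Let $P$ be a \emph{$d$-polytope}, that is, a convex polytope of dimension $d$ in
$E^d$. A \emph{cut} of $P$ is any set of edges of $P$ that can be
intersected simultaneously by a hyperplane missing all the vertices of $P$. The
\emph{cut-number} $m(P)$ is the minimal number of cuts needed to cover all the
edges of $P$.

Write a hyperplane as $H=\{\ell=0\}$ with an affine function $\ell$. If $H$
misses the vertices, it meets the edge $[v,w]$ exactly when $\ell(v)$ and
$\ell(w)$ have opposite signs; we then say that $H$, or $\ell$, \emph{cuts} the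
edge. Given $k$ hyperplanes $\{\ell_i=0\}$ that miss the
vertices, we attach to each vertex $v$ its \emph{sign vector}
$(\operatorname{sgn}\ell_1(v),\dots,\operatorname{sgn}\ell_k(v))\in\{+,-\}^k$,
which records the cell of the arrangement that contains $v$. Thus $m(P)\le k$ if
and only if there are $k$ such hyperplanes for which \emph{adjacent vertices have
different sign vectors}, or, in other words, for which no cell contains both
ends of an edge.

\paragraph{Simplices.} In a $d$-simplex every two vertices are adjacent, so the
$d+1$ vertices need distinct sign vectors and $2^k\ge d+1$. Conversely, let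
$2^k\ge d+1$ and $d\ge1$, and assign distinct sign vectors to the vertices. An
affine function on $E^d$ can be given arbitrary values at the vertices of the
simplex, so each coordinate of the assignment is the sign of an affine function
that is nonzero at the vertices; choosing values that are not all equal, we make
it nonconstant. Hence a $d$-simplex has cut-number $\lceil\log_2(d+1)\rceil$
(trivially so for $d=0$).

\paragraph{Cross-polytopes.} Let
$Q^d=\operatorname{conv}\{\pm e_1,\dots,\pm e_d\}$ be the regular
cross-polytope. For $d\ge2$, two vertices are adjacent unless they are antipodal.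
Put $k=1+\lceil\log_2 d\rceil$. The $2^k$ sign vectors form $2^{k-1}\ge d$ antipodal
pairs, so we can choose $\varepsilon^1,\dots,\varepsilon^d\in\{1,-1\}^k$, no two
of them equal or opposite. With $\ell_m(x)=\sum_i\varepsilon^i_m x_i$, the vertex
$e_i$ has sign vector $\varepsilon^i$ and $-e_i$ has $-\varepsilon^i$. These $2d$
vectors are distinct, so $m(Q^d)\le 1+\lceil\log_2 d\rceil$. Hyperplanes through
the center cannot do better on $Q^d$: they separate antipodal vertices, so all
$2d$ sign vectors must be distinct.

\medskip
Among all $d$-polytopes the simplex has the fewest vertices; among the centrally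
symmetric ones it is the cross-polytope, because the vertices of such a polytope
(with center $0$) span $E^d$ and so form at least $d$ antipodal pairs. It is
natural to guess that these polytopes are also the easiest to cut. For centrally
symmetric polytopes a precise form of this guess is the following conjecture,
posed in \cite{BG}, where the bound for $Q^d$ and the inequality $m(P)\ge3$ for all
centrally symmetric $3$-polytopes $P$ are recorded as known facts.

\begin{conjecture}[\cite{BG}]
Every centrally symmetric $d$-polytope $P$ satisfies
$m(P)\ge 1+\lceil\log_2 d\rceil$.
\end{conjecture}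

The guess has a weak point. A polytope with more vertices need not be harder to
cut: two vertices may share a cell if the segment joining them is not an edge, and
a centrally symmetric polytope has means of destroying edges that a cross-polytope
does not use. This is how the conjecture fails.

\begin{theorem}\label{thm:A}
There is a centrally symmetric $5$-polytope $P$ with $m(P)=3$. Since
$1+\lceil\log_2 5\rceil=4$, the conjecture is false.
\end{theorem}

For simplices, on the other hand, the guess is right: they have the
smallest cut-number among all polytopes of their dimension.

\begin{theorem}\label{thm:B}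
Suppose that $k$ hyperplanes missing all vertices of a $d$-polytope $P$ together
cut all edges of $P$. Then at least $d+1$ cells of the arrangement contain
vertices of $P$. Hence $m(P)\ge\lceil\log_2(d+1)\rceil$ for every $d$-polytope $P$,
with equality for simplices.
\end{theorem}

Central symmetry costs almost nothing beyond this bound.

\begin{theorem}\label{thm:C}
If $k\ge2$ and $2\le d\le 2^k-2$, there is a centrally symmetric $d$-polytope $P$
with $m(P)\le k$.
\end{theorem}

Let $\mu(d)$ be the minimum of $m(P)$ over all centrally symmetric $d$-polytopes.

\begin{corollary}\label{cor:D}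
For $d\ge2$,
\[
\lceil\log_2(d+1)\rceil\ \le\ \mu(d)\ \le\ \lceil\log_2(d+2)\rceil .
\]
Hence, for $d\ge2$, $\mu(d)=\lceil\log_2(d+2)\rceil$ whenever $d+1$ is not a power
of $2$. The conjecture is
\begin{itemize}
\item false in every dimension $d$ with $2^{k-1}<d\le 2^k-2$, $k\ge3$, that is,
for $d=5,6,\ 9,\dots,14,\ 17,\dots,30,\dots$;
\item true for $d=2^k$, $k\ge0$, and for $d=3$.
\end{itemize}
\end{corollary}

The case $d=3$ uses the quoted inequality for centrally symmetric $3$-polytopes;
nothing else in this paper depends on it. For $d=2^k-1$ with $k\ge3$ (that is,
$d=7,15,\dots$) we obtain $\mu(d)\in\{k,k+1\}$ and do not decide which value holds.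

Section~\ref{sec:five} contains the $5$-polytope, Section~\ref{sec:general} the
general construction, Section~\ref{sec:lower} the lower bound, and
Section~\ref{sec:cor} the proof of Corollary~\ref{cor:D}. The faces of a polytope
$P$ include $P$ itself and the empty set. We use two standard properties of a face
$F$ of $P$: the faces of $F$ are exactly the faces of $P$ contained in $F$; and if
$p,q\in P$ and $\lambda p+(1-\lambda)q\in F$ for some $0<\lambda<1$, then
$p,q\in F$.

\section{A centrally symmetric $5$-polytope with cut-number $3$}\label{sec:five}

We use hyperplanes through the center $0$. Antipodal vertices then have opposite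
sign vectors, and with $k$ hyperplanes there are at most $2^{k-1}$ antipodal pairs
of cells at our disposal. In a cross-polytope each antipodal pair of vertices uses
up one pair of cells and contributes one dimension. To beat it, we put several
vertices into one cell in such a way that they contribute more than one dimension
but no two of them are joined by an edge.

Two vertices in a cell do not help if we simply place them symmetrically about a
point $z$ of a polytope already constructed: the segment $[z+w,z-w]$ may be
blocked by $z$, but only the one dimension of $w$ is gained. Three vertices work,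
and this is where central symmetry enters.

\begin{lemma}\label{lem:triple}
Let $P=-P$ be a polytope, let $x_1,x_2,x_3\in P$ be points with
$x_1+x_2+x_3\in P$, and let $f$ be a linear functional with
$f(x_1),f(x_2),f(x_3)$ all positive or all negative. Then no segment $[x_i,x_j]$
with $i\ne j$ is an edge of $P$.
\end{lemma}

\begin{proof}
Let $\{i,j,l\}=\{1,2,3\}$ and $y=x_1+x_2+x_3$. Then
\[
\tfrac12(x_i+x_j)=\tfrac12(-x_l)+\tfrac12\,y ,
\]
where $y\in P$ by hypothesis and $-x_l\in P$ by central symmetry. If $[x_i,x_j]$
were a face of $P$, then $-x_l$ would lie in $[x_i,x_j]$. But $f$ has one strict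
sign on $[x_i,x_j]$ and the opposite sign at $-x_l$.
\end{proof}

So a triple of vertices in one cell is harmless as soon as its \emph{sum} lies in
$P$. If the sum $y$ is prescribed, $x_1$ and $x_2$ are still free and
$x_3=y-x_1-x_2$ is determined: one pair of cells now contributes two dimensions.
Already $k=3$, with $4$ pairs of cells, is enough. We use three pairs of cells
for three single points that span $\mathbb R^3$ and the fourth for a triple that
contributes two more dimensions.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
In $E^5=\mathbb R^3\times\mathbb R^2$ let
\begin{align*}
c_1&=(-9,9,9;0,0), & c_2&=(9,-9,9;0,0), & c_3&=(9,9,-9;0,0),\\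
x_1&=(1,1,1;1,0), & x_2&=(1,1,1;0,1), & x_3&=(1,1,1;-1,-1),
\end{align*}
and $P=\operatorname{conv}\{\pm c_1,\pm c_2,\pm c_3,\pm x_1,\pm x_2,\pm x_3\}$.
Then $P=-P$. The points $c_1,c_2,c_3$ are linearly independent and span
$\mathbb R^3\times 0$, and modulo this space $x_1$ and $x_2$ span $\mathbb R^2$;
so $\dim P=5$. All vertices of $P$ are among the $12$ listed points.

Consider the hyperplanes $H_m=\{z_m=0\}$ for $m=1,2,3$. No listed point lies on
any of them, and the signs of $(z_1,z_2,z_3)$ are
\[
c_1:(-,+,+),\qquad c_2:(+,-,+),\qquad c_3:(+,+,-),\qquad
x_1,x_2,x_3:(+,+,+);
\]
the negatives have the opposite signs. Hence two distinct listed points with the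
same sign vector both belong to $\{x_1,x_2,x_3\}$ or both belong to
$\{-x_1,-x_2,-x_3\}$. Now
\[
x_1+x_2+x_3=(3,3,3;0,0)=\tfrac13(c_1+c_2+c_3)\in P ,
\]
and $z_1>0$ at $x_1,x_2,x_3$. By Lemma~\ref{lem:triple} no $[x_i,x_j]$ is an edge,
and by symmetry no $[-x_i,-x_j]$ is one. So the ends of every edge have different
sign vectors, and $m(P)\le3$.

This already contradicts the conjecture, which predicts at least $4$. The
inequality $m(P)\ge\lceil\log_2 6\rceil=3$ is Theorem~\ref{thm:B}, proved in
Section~\ref{sec:lower} independently of this section.
\end{proof}

\section{The general construction}\label{sec:general}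

Suppose we use $s$ pairs of cells for single points $\pm c_i$ and $h$ pairs for
triples. We then need $s+h\le2^{k-1}$, and we hope to reach dimension $s+2h$, which
is at most $2^k-s$. So $s$ should be small. One single point is not
enough to start: the sum of a triple must lie in the polytope already built, and
in the same cell as the triple, but a segment $[-c_1,c_1]$ reaches only the two
cells of $\pm c_1$, which are already used. With $s=2$ this obstacle disappears,
and $2^k-2$ is exactly the bound in Theorem~\ref{thm:C}. The value $s=3$ takes care
of the parity of $d$.

As in Section~\ref{sec:five}, the hyperplanes depend only on a linear map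
$\pi:\mathbb R^d\to\mathbb R^k$ (there, the projection to the first three
coordinates): they are $\{\pi_m=0\}$, $m=1,\dots,k$, and cells are read off from
the signs of $\pi(x)$. The difficulty is that $\pi$ maps the initial span of
$c_1,\dots,c_s$ to a space of dimension only $2$ or $3$, which may miss most
orthants of $\mathbb R^k$; but every sum of a triple must be taken from the span of
earlier points, and must go into an orthant not used before. The remedy is to
start with a plane that meets sufficiently many orthants, and to let the triples
themselves enlarge the image until it is all of $\mathbb R^k$ or all triples have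
been placed.

For $z\in\mathbb R^k$ without zero coordinates, call
$\{\operatorname{sgn}z,-\operatorname{sgn}z\}$ the \emph{class} of $z$, where
$\operatorname{sgn}z\in\{+,-\}^k$ is formed coordinatewise. There are
$2^{k-1}$ classes.

\begin{example}[$k=3$, $d=6$]\label{ex:six}
Here $s=h=2$. Let $\mathbb R^6$ have basis $c_1,c_2,a_1,b_1,a_2,b_2$ and put
$\pi(c_1)=(1,1,1)$, $\pi(c_2)=(-1,1,2)$. The span $\Pi$ of these two images meets a
third class:
\[
r_1=\tfrac15\bigl(-3\pi(c_1)+2\pi(c_2)\bigr)=\bigl(-1,-\tfrac15,\tfrac15\bigr)
=\pi(y_1),\qquad y_1=\tfrac15(-3c_1+2c_2)\in\operatorname{conv}\{\pm c_1,\pm c_2\}.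
\]
Let $u=(0,0,\frac1{30})$, which is not in $\Pi$, and put $\pi(a_1)=\frac13r_1+u$,
$\pi(b_1)=\frac13 r_1$. The third member $y_1-a_1-b_1$ of the triple has image
$\frac13 r_1-u$, and all three images have signs $(-,-,+)$. Now the images of
$c_1,c_2,a_1,b_1$ span $\mathbb R^3$, so in the span of these four vectors there is a
point $y_2$ whose image $r_2$ is a positive multiple of $(1,-1,1)$, in the
last unused class; after scaling, $y_2$ lies in the convex hull of the points
chosen so far and their negatives. Put $\pi(a_2)=\pi(b_2)=\frac13 r_2$ and complete
the second triple by $y_2-a_2-b_2$. The convex hull of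
$\pm c_1$, $\pm c_2$ and plus and minus the two triples is a $6$-polytope, and as
in Section~\ref{sec:five} its cut-number is at most $3$. The general proof follows
the same pattern.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Take $s\in\{2,3\}$ with $s\equiv d\pmod2$ and put $h=(d-s)/2\ge0$. Then
\[
s+h=\frac{d+s}{2}\le2^{k-1}.
\]
For $s=2$ this is $d\le2^k-2$. For $s=3$ the number $d$ is odd, so $d\le2^k-3$, and
the inequality follows again; moreover $2^k-3\ge d\ge 3$ gives $k\ge3$.

\emph{Starting points.} Put
\[
p_1=(1,\dots,1),\qquad p_2=(t_1,\dots,t_k)=(-1,1,2,\dots,k-1),\qquad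
\Pi=\operatorname{span}(p_1,p_2).
\]
The classes of $p_1$ and $p_2$ differ. \emph{The plane $\Pi$ meets $k$ classes.}
Indeed, the coordinates of $\lambda p_1+\mu p_2$ are the linear forms
$\lambda+t_m\mu$ in $(\lambda,\mu)$, which are pairwise non-proportional. Their
zero lines are $k$ distinct lines through $0$ and cut $\Pi$ into $2k$ sectors. Two
different sectors are separated by one of the lines, so their sign vectors differ.
The $2k$ sign vectors obtained are closed under negation and form $k$ classes.

If $s=3$, then $k\ge3$, so there are at least $4$ classes, and we choose
$p_3\notin\Pi$ in a class different from those of $p_1$ and $p_2$; this is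
possible because an open orthant is not contained in a plane. In either case
$p_1,\dots,p_s$ are linearly independent and lie in distinct classes.

\emph{Setup.} Let $\mathbb R^d$ have basis $c_1,\dots,c_s,a_1,b_1,\dots,a_h,b_h$,
and put $E_j=\operatorname{span}(c_1,\dots,c_s,a_1,b_1,\dots,a_j,b_j)$. We define
a linear map $\pi:\mathbb R^d\to\mathbb R^k$, starting with $\pi(c_i)=p_i$, and
triples
\[
x^j_1=a_j,\qquad x^j_2=b_j,\qquad x^j_3=y_j-a_j-b_j\qquad(1\le j\le h)
\]
step by step. Write $U_j=\pi(E_j)$, and let $P_j\subset E_j$ be the convex hull of
all $\pm c_i$ and all $\pm x^l_i$ with $l\le j$. After step $j$ the following will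
hold.
\begin{itemize}
\item[(a)] $\dim U_j=\min(k,\,s+2j)$.
\item[(b)] For each $l\le j$ the images $\pi(x^l_1),\pi(x^l_2),\pi(x^l_3)$ have no
zero coordinates and have one common sign vector; and the $s+j$ classes of
$p_1,\dots,p_s$ and of the first $j$ triples are distinct.
\item[(c)] $y_l\in P_{l-1}$ for each $l\le j$.
\end{itemize}
For $j=0$ this is true, since $\dim U_0=s\le k$.

\emph{Step $j$, $1\le j\le h$.} So far $s+j-1$ classes are used, and
$s+j-1\le s+h-1<2^{k-1}$. We claim that \emph{$U_{j-1}$ contains a point $r$ without
zero coordinates in an unused class.} This is clear if $U_{j-1}=\mathbb R^k$.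
Otherwise $s+2(j-1)=\dim U_{j-1}<k$ by (a), so the number of used classes is
$s+j-1\le s+2(j-1)<k$, while $\Pi\subset U_{j-1}$ meets $k$ classes.

The polytope $P_{j-1}$ contains a basis of $E_{j-1}$ together with its negative,
hence a neighborhood of $0$ in $E_{j-1}$. So after multiplying $r$ by a small
positive number we have $r=\pi(y_j)$ with $y_j\in P_{j-1}$. Choose
$u,v\in\mathbb R^k$ that span a space of dimension $\min(2,k-\dim U_{j-1})$ modulo
$U_{j-1}$ and are so small that
\[
\tfrac r3+u,\qquad \tfrac r3+v,\qquad \tfrac r3-u-v
\]
all have the sign vector of $r$. Put $\pi(a_j)=\frac r3+u$ and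
$\pi(b_j)=\frac r3+v$. Then
$\pi(x^j_3)=r-\pi(a_j)-\pi(b_j)=\frac r3-u-v$, so (b) and (c) hold. Since
$r\in U_{j-1}$, we have $U_j=U_{j-1}+\operatorname{span}(u,v)$, of dimension
$\min(k,\dim U_{j-1}+2)=\min(k,s+2j)$, which is (a).

\emph{The polytope.} Let $P=P_h$. It is centrally symmetric, and it is
$d$-dimensional because it contains a basis of $\mathbb R^d$ together with its
negative. By (b) the hyperplanes $\{\pi_m=0\}$, $m=1,\dots,k$, miss all the points
$\pm c_i$, $\pm x^j_i$, hence all vertices. Let $v\ne w$ be vertices with the same
sign vector. They have the same class, so by (b) they both lie in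
some $\{c_i,-c_i\}$ or both in some $\{\pm x^j_1,\pm x^j_2,\pm x^j_3\}$. Since
negation reverses signs, the first case is impossible, and in the second both lie
in $\{x^j_1,x^j_2,x^j_3\}$ or both in $\{-x^j_1,-x^j_2,-x^j_3\}$. Now
$x^j_1+x^j_2+x^j_3=y_j\in P$ by (c), and $\pi_1$ has one strict sign at the three
points $x^j_i$. By Lemma~\ref{lem:triple} and central symmetry, $[v,w]$ is not an
edge. So the $k$ hyperplanes cut all edges, and $m(P)\le k$.
\end{proof}

\section{The lower bound}\label{sec:lower}

Central symmetry plays no role in this section. How can one bound $m(P)$ from
below? Counting colors is not enough: the sign vectors color the graph of $P$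
properly, but a $d$-cube has a $2$-colorable graph, so from this alone one gets
only $m\ge1$. We use the faces of $P$ instead, by induction on the number of
hyperplanes. Remove one hyperplane $H$ from a system that cuts all edges. The
edges \emph{not} cut by $H$ include all edges of any face that lies on one side of
$H$, and these must be cut by the remaining hyperplanes. So we want large faces
that avoid $H$. The following statement provides them.

\begin{proposition}\label{prop:dim}
Let $P$ be a $d$-polytope, and let $\ell$ be an affine function that is nonzero at
all vertices of $P$ and takes both signs on them. Then there are nonempty faces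
$A$, $B$ of $P$ with $\ell>0$ on $A$, $\ell<0$ on $B$ and
\[
\dim A+\dim B\ge d-1 .
\]
\end{proposition}

If $P$ is a simplex, the largest such $A$ and $B$ are spanned by the vertices on
the two sides, and equality holds. To see how the proposition is used, take $d=4$.
If two hyperplanes $H_1,H_2$ cut all edges of a $4$-polytope and $H_2$ has vertices
on both sides, the proposition applied to $H_2$ gives
$\dim A+\dim B\ge3$, so one of $A,B$ has a polygon as a face, all of whose edges
must be cut by $H_1$. This is impossible, because a line missing the vertices of a
polygon cuts at most two of its edges; and if $H_2$ has all vertices on one side,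
then any $2$-face gives the same contradiction. Hence $m\ge3$ in dimension $4$.

\paragraph{The idea of the proof.} Take first a polygon $P$ crossed by a line
$H=\{\ell=0\}$. The section $Q=P\cap H$ is a segment. Each endpoint of $Q$ lies on
an edge of $P$; slide it along this edge to the end where $\ell>0$, and also to
the end where $\ell<0$. As $x$ runs through $Q$, let $R_+(x)$ run, on the boundary
of $P$ and in the part $\ell>0$, from the first positive end to the second, and
let $R_-(x)$ do the same on the negative side. The segment
$[R_+(x),R_-(x)]$ crosses $H$ in a point $\gamma(x)$, which moves continuously from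
one end of $Q$ to the other, and so passes through every point of $Q$. If neither
side contained an edge of $P$, then $R_+$ and $R_-$ would be constant and
$\gamma(x)$ could not move. So there is an edge on one side, as
Proposition~\ref{prop:dim} says.

In general we construct such maps $R_+$ and $R_-$ (Lemma~\ref{lem:push}) and show,
with Brouwer's theorem in place of the intermediate value theorem, that $\gamma$ is
onto (Lemma~\ref{lem:segment}). So every point of $P\cap H$ lies on a segment that
joins a face on the positive side to a face on the negative side, and the
proposition follows by counting dimensions.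

Until the proof of Proposition~\ref{prop:dim} is complete, let $P$ and $\ell$ be as
in that proposition, so that $d\ge1$, and let $H=\{\ell=0\}$. Call a nonempty
face $F$ of $P$ \emph{positive} if $\ell>0$ on $F$, \emph{negative} if $\ell<0$ on
$F$, and \emph{mixed} otherwise. As $\ell$ does not vanish at vertices, a mixed face
has vertices of both signs. Let $P_+$ and $P_-$ be the unions of all positive and
of all negative faces, respectively.

\begin{lemma}\label{lem:push}
There is a continuous map $R_-:P\cap\{\ell\le0\}\to P_-$ such that $R_-(x)\in F$
for every face $F$ of $P$ and every $x\in F\cap\{\ell\le0\}$. Likewise there is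
a continuous map $R_+:P\cap\{\ell\ge0\}\to P_+$ such that $R_+(x)\in F$ for every
face $F$ and every $x\in F\cap\{\ell\ge0\}$.
\end{lemma}

\begin{proof}
The second statement is the first one for $-\ell$. Let $S_i$ be the union of all
faces of $P$ of dimension at most $i$, and put
\[
X_i=P_-\cup\bigl(S_i\cap\{\ell\le0\}\bigr)\qquad(0\le i\le d).
\]
Then $X_d=P\cap\{\ell\le0\}$. Also $X_0=P_-$, since a vertex with $\ell\le0$ is a
negative face; this is one place where we use that $\ell$ is nonzero at the
vertices. We push $X_i$ into $X_{i-1}$, for $i=d,d-1,\dots,1$.

A negative $i$-face is contained in $P_-$, and a positive one does not meet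
$\{\ell\le0\}$. Hence $X_i$ is the union of $X_{i-1}$ and the sets
$G\cap\{\ell\le0\}$ for mixed $i$-faces $G$. Let $G$ be a mixed $i$-face. Near a
vertex of $G$ with $\ell>0$ there is a point $p_G$ in the relative interior of $G$
with $\ell(p_G)>0$. For $x\in G\cap\{\ell\le0\}$ let $r_G(x)$ be the point where the
ray from $p_G$ through $x$ leaves $G$. It lies in the relative boundary
$\partial G$ and depends continuously on $x$. (If $g$ is the gauge function of
$G-p_G$ in its linear span, then $r_G(x)=p_G+(x-p_G)/g(x-p_G)$, and $g$ is
continuous and positive off $0$.) Since $\ell$ is positive at $p_G$ and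
nonpositive at $x$, it decreases along the ray, so $\ell(r_G(x))\le\ell(x)\le0$.
Thus $r_G$ maps $G\cap\{\ell\le0\}$ to $\partial G\cap\{\ell\le0\}\subset X_{i-1}$,
and it is the identity on $\partial G\cap\{\ell\le0\}$.

Define $\rho_i:X_i\to X_{i-1}$ as the identity on $X_{i-1}$ and as $r_G$ on
$G\cap\{\ell\le0\}$ for each mixed $i$-face $G$. We check that these prescriptions
agree where they overlap.
\begin{itemize}
\item $X_{i-1}\cap G=\partial G\cap\{\ell\le0\}$, and there $r_G$ is the identity.
Indeed, a negative face meets $G$ in a face of $G$ that is empty or negative,
hence different from $G$; and a face of dimension at most $i-1$ also meets $G$ in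
a proper face of $G$. So $X_{i-1}\cap G\subset\partial G$, and the rest is clear.
\item Two distinct mixed $i$-faces $G,G'$ meet in a proper face of both (possibly
empty), and on the part of it in $\{\ell\le0\}$ both $r_G$ and $r_{G'}$ are the
identity.
\end{itemize}
As the pieces are closed and finite in number, $\rho_i$ is well defined and
continuous. It maps $F\cap X_i$ into $F$ for every face $F$ of $P$: if
$x\in F\cap X_i$ is moved at all, then $x$ is in the relative interior of a mixed
$i$-face $G$; the face $F\cap G$ of $G$ contains a relative interior point of $G$,
so $G\subset F$, and $\rho_i(x)\in G\subset F$. Therefore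
$R_-=\rho_1\circ\rho_2\circ\dots\circ\rho_d$ has the required properties.
\end{proof}

\begin{lemma}\label{lem:segment}
Every point of $P\cap H$ lies on a segment joining a point of $P_+$ to a point
of $P_-$.
\end{lemma}

\begin{proof}
Let $Q=P\cap H$. Since $\ell$ takes both signs at vertices, it takes both signs in
the interior $\operatorname{int}P$; hence $H\cap\operatorname{int}P\ne\emptyset$.
The set $H\cap\operatorname{int}P$ is dense in $Q$, because a segment from a point
of $Q$ to a point of $H\cap\operatorname{int}P$ lies in $\operatorname{int}P$
except possibly for its first endpoint.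

For $x\in Q$ let $p=R_+(x)\in P_+$ and $n=R_-(x)\in P_-$ be the points from
Lemma~\ref{lem:push}. Then $\ell(p)>0>\ell(n)$, and $[p,n]$ crosses $H$ in the point
\[
\gamma(x)=\frac{\ell(p)\,n-\ell(n)\,p}{\ell(p)-\ell(n)} .
\]
The map $\gamma:Q\to Q$ is continuous. If $x$ lies in a face $F$ of $P$, then so do
$p$ and $n$, and hence $\gamma(x)\in F$. Each point $\gamma(x)$ lies on a segment
of the required kind, so it suffices to show that $\gamma(Q)=Q$. For
$d=1$ the set $Q$ is a single point and this is trivial; let $d\ge2$.

Suppose $\gamma(Q)\ne Q$. As $\gamma(Q)$ is compact and $H\cap\operatorname{int}P$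
is dense in $Q$, there is a point $q\in H\cap\operatorname{int}P$ with
$q\notin\gamma(Q)$. Let $\omega:H\setminus\{q\}\to\partial P\cap H$ be the radial
projection from $q$, which sends a point $z$ to the point where the ray from $q$
through $z$ leaves $P$. It is continuous and fixes $\partial P\cap H$ pointwise. The
map $\tau(w)=\omega(2q-w)$ sends $w\in\partial P\cap H$ to the point where the line
through $w$ and $q$ leaves $P$ on the other side of $q$. Then
\[
\tau\circ\omega\circ\gamma:\ Q\to\partial P\cap H\subset Q
\]
is a continuous map of a compact convex set to itself and has a fixed point $z$ by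
Brouwer's theorem. Since $z\in\partial P$, there is a facet $F$ of $P$ containing
$z$, and then $\gamma(z)\in F\subset\partial P$. Hence
$\omega(\gamma(z))=\gamma(z)$, so $z=\tau(\gamma(z))$, and $q$ lies strictly
between $\gamma(z)$ and $z$. Both points are in $F$, so $q\in F$ by convexity,
contrary to $q\in\operatorname{int}P$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:dim}]
By Lemma~\ref{lem:segment}, $P\cap H$ is covered by the finitely many sets
$H\cap\operatorname{conv}(A\cup B)$ with $A$ a positive and $B$ a negative face. As
$P\cap H$ contains the nonempty open subset $H\cap\operatorname{int}P$ of $H$, it is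
not covered by finitely many proper affine subspaces of $H$. So for some pair $A,B$
the affine space $H\cap\operatorname{aff}(A\cup B)$ has dimension $d-1$. Now
$\operatorname{aff}(A\cup B)$ has dimension at most $\dim A+\dim B+1$, and it is not
contained in $H$ because $A$ misses $H$. Therefore
\[
d-1=\dim\bigl(H\cap\operatorname{aff}(A\cup B)\bigr)\le\dim A+\dim B .\qedhere
\]
\end{proof}

For the induction we state Theorem~\ref{thm:B} in terms of functions rather than
hyperplanes, because the restriction of $\ell_i$ to a face may be constant.

\begin{proof}[Proof of Theorem~\ref{thm:B}]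
Let $\ell_1,\dots,\ell_k$ be affine functions, possibly constant, that are nonzero
at all vertices of a $d$-polytope $P$, such that for each edge of $P$ some $\ell_i$
has opposite signs at its ends. Let $N$ be the number of sign vectors realized at
the vertices of $P$. We show $N\ge d+1$ for all $d\ge0$ by induction on $k$.

If $k=0$, then $P$ has no edges, so $d=0$; the only vertex has the empty sign
vector, and $N=1$.

Let $k\ge1$. If $\ell_k$ has constant sign on the vertices, it cuts no edge, and
dropping it changes neither the hypothesis nor $N$; so the claim holds by
induction. Otherwise $\ell_k$ takes both signs. Take faces $A$ and $B$ of $P$ as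
in Proposition~\ref{prop:dim} for $\ell=\ell_k$. Every edge of $A$ or of $B$ is an
edge of $P$ that is not cut by $\ell_k$, so it is cut by one of
$\ell_1,\dots,\ell_{k-1}$. By the induction hypothesis, applied to $A$ and to $B$
within their affine hulls, $(\ell_1,\dots,\ell_{k-1})$ realizes at least
$\dim A+1$ sign vectors at the vertices of $A$ and at least $\dim B+1$ at those of
$B$. The last entry of the full sign vector is $+$ on $A$ and $-$ on $B$, so no sign
vector is counted twice, and
\[
N\ge(\dim A+1)+(\dim B+1)\ge d+1 .
\]

Distinct sign vectors belong to distinct cells, so at least $d+1$ cells of the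
arrangement contain vertices. As there are at most $2^k$ sign vectors,
$2^k\ge d+1$; with $k=m(P)$ this gives $m(P)\ge\lceil\log_2(d+1)\rceil$. Equality
for simplices was shown in Section~1.
\end{proof}

\begin{remark}
Let $P$ be the $6$-polytope of Example~\ref{ex:six}, with its three hyperplanes.
Theorem~\ref{thm:B} requires vertices in at least $7$ of the $8$ cells, and by
symmetry the number of such cells is even; so all $8$ cells are occupied. Since
each of $\pm c_1,\pm c_2$ is the only listed point in its cell, these four points
are vertices of $P$, and each of the two triples contains a vertex.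
\end{remark}

\section{Proof of Corollary~\ref{cor:D}}\label{sec:cor}

For $d\ge2$, the lower bound for $\mu(d)$ is Theorem~\ref{thm:B}. The upper bound is
Theorem~\ref{thm:C} with $k=\lceil\log_2(d+2)\rceil$, for which $k\ge2$ and
$d\le2^k-2$. The integers $\lceil\log_2(d+1)\rceil$ and $\lceil\log_2(d+2)\rceil$
differ only if $d+1$ is a power of $2$; this gives the formula for $\mu(d)$ in all
other dimensions $d\ge2$. It remains to compare with the conjectured bound
$1+\lceil\log_2d\rceil$ for all $d\ge1$.

\begin{itemize}
\item \emph{$2^{k-1}<d\le2^k-2$ with $k\ge3$.} Here $2^{k-1}<d+1<2^k$, so $d+1$ is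
not a power of $2$, and $\mu(d)=\lceil\log_2(d+2)\rceil=k$. The conjecture claims
$1+\lceil\log_2d\rceil=k+1$. It is false, by exactly one.

\item \emph{$d=2^k$ with $k\ge1$.} Theorem~\ref{thm:B} gives
$m(P)\ge\lceil\log_2(2^k+1)\rceil=k+1=1+\log_2d$ for every $d$-polytope $P$, so the
conjecture is true; and $\mu(d)=k+1$, by the bound $m(Q^d)\le k+1$ from Section~1.

\item \emph{$d=1$.} The only $1$-polytopes are segments, with cut-number
$1=1+\log_2 1$, so the conjecture is true.

\item \emph{$d=3$.} Every centrally symmetric $3$-polytope has cut-number at least
$3=1+\lceil\log_23\rceil$, by the fact quoted from \cite{BG}, so the conjecture is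
true; and $\mu(3)=3$, since $m(Q^3)\le3$.

\item \emph{$d=2^k-1$ with $k\ge3$.} The two bounds are $k$ and $k+1$, and the
conjecture claims $m(P)\ge k+1$. Our argument does not decide whether $\mu(d)$ is
$k$ or $k+1$. By Theorem~\ref{thm:B}, if $k$ hyperplanes cut all edges of
a polytope of this dimension, then there is a vertex in each of $2^k$ cells. \qed
\end{itemize}

\begin{thebibliography}{1}
\bibitem{BG}
\emph{How To Cut All Edges Of A Polytope?},
\url{https://faculty.washington.edu/moishe/branko/BG87.Cut.All.Edges.pdf}.
\end{thebibliography}

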